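\title{The Nielsen--Schreier theorem implies the axiom of choice}

\begin{abstract}
We show that over $\mathsf{ZF}$ the statement ``every subgroup of a free group is free'' implies the axiom of choice, and is therefore equivalent to Zorn's lemma. To a family of nonempty sets we attach a free group $F$ and subgroups $H\le N\le F$, and from an arbitrary basis of any group between $H$ and $N$ we define a choice function explicitly. The family has a choice function if and only if $H$ is free, if and only if the normal subgroup $N$ is free.
\end{abstract}

\section{The question and the results}\label{sec:intro}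

We work in Zermelo--Fraenkel set theory $\mathsf{ZF}$, without the axiom of choice, and compare three statements.
\begin{itemize}
\item[(ZL)] \emph{Zorn's lemma.} Every poset in which every chain has an upper bound has a maximal element.
\item[(AC)] \emph{Axiom of choice.} Every family $(X_i)_{i\in I}$ of nonempty sets has a choice function, that is, a function $f$ on $I$ with $f(i)\in X_i$ for all $i$.
\item[(NS)] \emph{Nielsen--Schreier.} Every subgroup of a free group is free.
\end{itemize}
Two implications are known and will be used without proof: (AC) implies (ZL) (Zermelo; Zorn; see \cite[Theorem~2.1]{Jech}), and (ZL) implies (NS). In \cite{LIS}, where (NS) is statement~(ix), the second implication is recorded as known and its converse as not known. This paper answers the question: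
\begin{quote}
Over $\mathsf{ZF}$, does (NS) imply Zorn's lemma?
\end{quote}

Statement (NS) asserts that a certain set, a basis of the subgroup, exists, and gives no rule for finding it. In the free group on one generator, which is $\mathbb Z$, there is such a rule: a nonzero subgroup has its least positive element as a basis. The rule uses the order of $\mathbb Z$, and an arbitrary set of generators comes with no order. So the question measures how much structure the mere existence of bases forces on arbitrary sets. The answer is that it forces all of (AC).

Let $\mathcal X=(X_i)_{i\in I}$ be a family of nonempty sets. We assume that the $X_i$ are pairwise disjoint, and we fix distinct symbols $a_i$ $(i\in I)$ outside $\bigcup_i X_i$. This costs nothing: replace $x\in X_i$ by the triple $(0,i,x)$ and put $a_i=(1,i,i)$; a choice function for the new family gives one for the old family, and conversely. Let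
\[
Y=\bigsqcup_{i\in I}X_i\ \sqcup\ \{a_i:i\in I\},\qquad F=F(Y)
\]
be the free group on $Y$, and define two subgroups of $F$:
\begin{align*}
H&=\langle\, xa_ix^{-1},\ xy^{-1}\ :\ i\in I,\ x,y\in X_i\,\rangle,\\
N&=\ker q,\qquad q\colon F\to F(\{s_i:i\in I\}),\quad q(x)=s_i\ \ (x\in X_i),\quad q(a_i)=1 .
\end{align*}
The map $q$ forgets which element of $X_i$ a letter is and remembers only the index $i$. Since $q(xa_ix^{-1})=s_is_i^{-1}=1$ and $q(xy^{-1})=s_is_i^{-1}=1$, we have $H\le N$. Both groups are defined from $\mathcal X$ without any choice.

\begin{theorem}[$\mathsf{ZF}$]\label{thm:main}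
If some subgroup $K$ with $H\le K\le N$ is free, then $\mathcal X$ has a choice function. Consequently \textup{(NS)} implies \textup{(AC)}, hence Zorn's lemma.
\end{theorem}

\begin{theorem}[$\mathsf{ZF}$]\label{thm:sharp}
\begin{itemize}
\item[(a)] For every family $\mathcal X$ as above, the following are equivalent: \textup{(1)}~$\mathcal X$ has a choice function; \textup{(2)}~$H$ is free; \textup{(3)}~$N$ is free.
\item[(b)] Each of the following statements is equivalent to Zorn's lemma: every subgroup of a free group is free; every normal subgroup of a free group is free; the kernel of every homomorphism between free groups is free.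
\item[(c)] Let $S$ be a set. If every normal subgroup of the free group on
\[
\{(T,x):x\in T\subseteq S\}\ \sqcup\ \{T:\emptyset\ne T\subseteq S\}
\]
is free, then $S$ can be well-ordered.
\end{itemize}
\end{theorem}

Before the proof one could guess either answer. If elements $x_i\in X_i$ have been chosen, then $H$ has the basis consisting of the elements $x_ia_ix_i^{-1}$ and $xx_i^{-1}$ $(x\in X_i\setminus\{x_i\})$ (Proposition~\ref{prop:bases}), and the $x_i$ can be read back from it. This suggests that a basis of $H$ is as good as a choice function. But (NS) promises only \emph{some} basis. Its elements may be long words that mix letters from many different $X_i$, and a basis is a set, with no order and no relation to the index set $I$. This suggests that a basis might carry less information than a choice function. Theorem~\ref{thm:main} says that every basis, however it arises, determines a choice function by one uniform definition. This definition and its verification do not use the axiom of foundation.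

Section~\ref{sec:words} recalls what we need about words and conjugacy. Section~\ref{sec:pair} works out the case of a single two-element set. Sections~\ref{sec:rotation} and~\ref{sec:proof} prove Theorem~\ref{thm:main}, and Section~\ref{sec:converse} proves Theorem~\ref{thm:sharp}.

\section{Words, bases and conjugacy classes}\label{sec:words}

For a set $Y$, the \emph{letters} over $Y$ are the formal symbols $y$ and $y^{-1}$ with $y\in Y$; they form the set $Y^{\pm1}$. A word is a finite sequence of letters, and it is \emph{reduced} if no letter is followed by its inverse. The free group $F(Y)$ is the set of reduced words, multiplied by concatenating and canceling; $|g|$ is the length of $g$. Every map from $Y$ to a group $G$ extends uniquely to a homomorphism $F(Y)\to G$. These facts are proved by induction on the length of words and need no choice.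

A subset $B$ of a group $K$ is a \emph{basis} if every element of $K$ is the value of exactly one reduced word over $B^{\pm1}$, that is, if the homomorphism $F(B)\to K$ extending the inclusion is an isomorphism. The group $K$ is \emph{free} if it has a basis. An isomorphism carries a basis to a basis, and a subset of a basis is a basis of the subgroup that it generates. When $K\le F(Y)$ has a basis $B$, each element of $K$ has two reduced words, its \emph{$Y$-word} and its \emph{$B$-word}. The proof uses both, and they must be kept apart.

A nonempty reduced word $\beta_0\beta_1\cdots\beta_{\ell-1}$ is \emph{cyclically reduced} if $\beta_0\neq\beta_{\ell-1}^{-1}$. Its \emph{rotations} are the words $\beta_j\cdots\beta_{\ell-1}\beta_0\cdots\beta_{j-1}$. Being cyclically reduced means that no two cyclically consecutive letters are inverse to each other, so rotations of a cyclically reduced word are cyclically reduced. The value of a rotation is conjugate to the value of the word, by the value of $\beta_0\cdots\beta_{j-1}$.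

\begin{lemma}\label{lem:conj}
Let $K$ be a group with basis $B$ and let $C\ne\{1\}$ be a conjugacy class of $K$. Some cyclically reduced $B$-word has its value in $C$, and any two such words are rotations of each other.
\end{lemma}

\begin{proof}
Identify $K$ with $F(B)$. Let $u\in C$ have minimal length; it is nonempty. If $u$ were not cyclically reduced, then $u=\varepsilon w\varepsilon^{-1}$ as words for a letter $\varepsilon$, and $w\in C$ would be shorter.

Now let $u,v$ be cyclically reduced with $v=gug^{-1}$ in $F(B)$. We show by induction on $|g|$, for all such $u$, that $v$ is a rotation of $u$. If $|g|=0$, then $u=v$. Otherwise let $g=g'\varepsilon$ with last letter $\varepsilon$. If $u=\varepsilon^{-1}w$ as words, then $\varepsilon u\varepsilon^{-1}$ is the value of the rotation $u'=w\varepsilon^{-1}$. If $u=w\varepsilon$ as words, then $\varepsilon u\varepsilon^{-1}$ is the value of the rotation $u'=\varepsilon w$. In both cases $v=g'u'g'^{-1}$ with $u'$ cyclically reduced and $|g'|<|g|$, so $v$ is a rotation of $u'$ and hence of $u$. In the remaining case $u$ neither starts with $\varepsilon^{-1}$ nor ends with $\varepsilon$, so the concatenation $g\,u\,g^{-1}$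 is reduced and is the word $v$. Its last letter is the inverse of its first letter, which contradicts that $v$ is cyclically reduced.
\end{proof}

\section{Choosing from a pair}\label{sec:pair}

A word, unlike a set, is ordered. To choose from $X_i$ it is therefore enough to name one element of $F$ whose $Y$-word contains a letter from $X_i^{\pm1}$: take the first such letter. The map $q$ detects these letters.

\begin{lemma}\label{lem:letter}
If $g\in F$ and $q(g)=s_i$, then the $Y$-word of $g$ contains a letter from $X_i^{\pm1}$.
\end{lemma}

\begin{proof}
Otherwise $q(g)$ lies in the subgroup generated by the $s_j$ with $j\ne i$, and the reduced words of its elements do not contain $s_i$.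
\end{proof}

In particular, a set of coset representatives for $N$ in $F$ would give a choice function at once, since it has exactly one element in each coset $q^{-1}(s_i)$. But (NS) gives a basis, not coset representatives. A basis turns an element of the subgroup into a word, so to use it we must first name something in the subgroup that is attached to $i$. The family alone offers no suitable \emph{element}: if the $Y$-word of $g$ contains $x^{\pm1}$ with $x\in X_i$, and $y\ne x$ is another element of $X_i$, then the automorphism of $F$ that exchanges $x$ and $y$ preserves all the data and moves $g$. The family does offer a \emph{conjugacy class}. The generators $xy^{-1}$ are put into $H$ so that the elements $xa_ix^{-1}$ $(x\in X_i)$ are all conjugate in $H$, and their common class depends on $i$ only. By Lemma~\ref{lem:conj} a basis cuts this class down to the finitely many rotations of one word. It remains to select one rotation, for all $i$ at once, and this is the real difficulty: selecting from each member of an infinite family of finite sets is again an instance of (AC).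

The smallest case shows how the basis itself makes the selection.

\begin{example}\label{ex:pair}
Let $I$ have one element, $X=\{x,y\}$, $Y=\{x,y,a\}$. Put $b=xax^{-1}$ and $z=yx^{-1}$. By Proposition~\ref{prop:bases} below, $\{b,z\}$ is a basis of $H$. Let $C$ be the conjugacy class of $b$ in $H$; it contains $zbz^{-1}=yay^{-1}$.

For the basis $\{b,z\}$ the one-letter word $b$ is the only cyclically reduced word for $C$. Its $Y$-word is $xax^{-1}$, and it selects $x$.

Now let $m\in\mathbb Z$ and
\[
u_m=xa^my^{-1}=b^mz^{-1},\qquad v_m=ya^{1-m}x^{-1}=zb^{1-m},\qquad B_m=\{u_m,v_m\}.
\]
If $\{t,t'\}$ is a basis, so is $\{t\,t'^{k},t'\}$, because the endomorphism $t\mapsto t\,t'^k$, $t'\mapsto t'$ has the inverse $t\mapsto t\,t'^{-k}$, $t'\mapsto t'$. Applying this twice, we pass from $\{z,b\}$ to $\{v_m,b\}$ and then to $\{bv_m^{-1},v_m\}=B_m$. So $B_m$ is a basis of $H$. The cyclically reduced $B_m$-words for $C$ are $u_mv_m$ and $v_mu_m$, with values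
\[
u_mv_m=xa^{m}\,a^{1-m}x^{-1}=xax^{-1},\qquad v_mu_m=ya^{1-m}\,a^{m}y^{-1}=yay^{-1}.
\]
The set of these two values is symmetric in $x$ and $y$, so it selects nothing. The basis is not symmetric. Let $e\colon F\to\mathbb Z$ be the homomorphism with $e(a)=1$, $e(x)=e(y)=0$. Then $e(u_m)=m$ and $e(v_m)=1-m$, and exactly one of these two integers is positive. The rule ``start the word at the letter of positive weight'' selects $u_mv_m$, hence $x$, if $m\ge1$, and selects $v_mu_m$, hence $y$, if $m\le0$. Exchanging $x$ and $y$ sends $u_m$ to $v_{1-m}$ and $v_m$ to $u_{1-m}$, so it sends $B_m$ to $B_{1-m}$; a symmetric member of the family would need $m=\tfrac12$.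
\end{example}

The weights added up to $1$ because the word represents a conjugate of $a$. This holds for every basis and every length of word. For longer words several letters can have positive weight, and we need a rule that selects one rotation of any cyclic sequence of integers with sum $1$.

\section{Selecting a rotation}\label{sec:rotation}

The rule is to start the sequence at the place from which all partial sums are positive. For the cyclic sequence $(-1,2,0)$ the rotations have partial sums $(-1,1,1)$, $(2,2,1)$ and $(0,-1,1)$, so there is exactly one such place. This is always so.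

\begin{lemma}[cycle lemma]\label{lem:cycle}
Let $\ell\ge1$ and let $(m_j)_{j\in\mathbb Z}$ be integers with $m_{j+\ell}=m_j$ for all $j$ and $m_0+\dots+m_{\ell-1}=1$. Call $j$ \emph{good} if $m_j+m_{j+1}+\dots+m_{n-1}>0$ for all $n$ with $j<n\le j+\ell$. Then the good integers form exactly one residue class modulo $\ell$.
\end{lemma}

\begin{proof}
Define $S_n$ $(n\in\mathbb Z)$ by $S_0=0$ and $S_{n+1}-S_n=m_n$. By periodicity any $\ell$ consecutive terms have sum $1$, so
\begin{equation}\label{eq:shift}
S_{n+\ell}=S_n+1 .
\end{equation}
By definition, $j$ is good if and only if $S_n>S_j$ for $j<n\le j+\ell$. Every $n>j$ has the form $n'+k\ell$ with $j<n'\le j+\ell$ and $k\ge0$, and then $S_n=S_{n'}+k$. Hence $j$ is good if and only if $S_n>S_j$ for \emph{all} $n>j$.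

View $S$ as a walk that climbs by one in each period; a good index is a time after which the walk never returns to its present height or below. From \eqref{eq:shift}, $S_{k\ell+r}=S_r+k$, so $S_n\to\pm\infty$ as $n\to\pm\infty$. Therefore, for each $v\in\mathbb Z$, the set $\{n:S_n\le v\}$ is nonempty and bounded above; let $n_v$ be its maximum. For $n>n_v$ we have $S_n>v\ge S_{n_v}$, so $n_v$ is good. Conversely, if $j$ is good and $v=S_j$, then $S_j\le v$ and $S_n>v$ for $n>j$, so $j=n_v$. Thus the good integers are exactly the $n_v$. By \eqref{eq:shift}, $S_{n+\ell}\le v+1$ if and only if $S_n\le v$, so $n_{v+1}=n_v+\ell$. The good integers are therefore $n_0+\ell\mathbb Z$.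
\end{proof}

Let $K$ be a group with basis $B$ and let $e\colon K\to\mathbb Z$ be a homomorphism, which we call the \emph{weight}. Since $\mathbb Z$ is abelian, $e$ is constant on conjugacy classes. A nonempty $B$-word $\beta_0\cdots\beta_{\ell-1}$ is \emph{positive} if $e(\beta_0)+\dots+e(\beta_{n-1})>0$ for $n=1,\dots,\ell$, that is, if the value of each nonempty initial segment has positive weight.

\begin{lemma}[selection]\label{lem:select}
Let $K$ be a group with basis $B$, let $e\colon K\to\mathbb Z$ be a homomorphism, and let $C$ be a conjugacy class of $K$ on which $e$ takes the value $1$. Then exactly one cyclically reduced $B$-word with value in $C$ is positive.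
\end{lemma}

\begin{proof}
Let $W$ be the set of cyclically reduced $B$-words with value in $C$. Since $e(1)=0$, we have $C\neq\{1\}$, so $W$ is nonempty by Lemma~\ref{lem:conj}. Take $\beta=\beta_0\cdots\beta_{\ell-1}\in W$, extend the indices to $\mathbb Z$ by $\beta_{j+\ell}=\beta_j$, and let $\beta^{(j)}=\beta_j\beta_{j+1}\cdots\beta_{j+\ell-1}$. These words are the rotations of $\beta$, and $\beta^{(j)}$ depends only on $j$ modulo $\ell$. Each rotation is in $W$, and by Lemma~\ref{lem:conj} each member of $W$ is a rotation, so $W=\{\beta^{(j)}:j\in\mathbb Z\}$.

Put $m_j=e(\beta_j)$. Then $m_{j+\ell}=m_j$, and $m_0+\dots+m_{\ell-1}$ is the weight of the value of $\beta$, which is $1$. The word $\beta^{(j)}$ is positive if and only if $j$ is good in the sense of Lemma~\ref{lem:cycle}. The good integers form one class $j_0+\ell\mathbb Z$. Hence $\beta^{(j_0)}$ is positive, and every positive member of $W$ is $\beta^{(j)}$ with $j\equiv j_0\pmod\ell$, which is the same word.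
\end{proof}

The word $\beta$ serves only to prove existence and uniqueness. The selected word is described by the data $(K,B,e,C)$ alone, and this is what allows us to apply the lemma to infinitely many classes at once.

\begin{remark}\label{rem:weight}
The value $1$ cannot be replaced by $2$. Let $K=F(\{u,v\})$, $e(u)=e(v)=1$, and let $C$ be the class of $uv$. Both cyclically reduced words $uv$ and $vu$ are positive, and the automorphism exchanging $u$ and $v$ preserves $B$, $e$ and $C$ and exchanges the two words.
\end{remark}

\section{From a basis to a choice function}\label{sec:proof}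

Let $K$ be a subgroup with $H\le K\le N$. Let $e\colon F\to\mathbb Z$ be the homomorphism with $e(a_i)=1$ for all $i\in I$ and $e(x)=0$ for all $x\in\bigcup_iX_i$. For $i\in I$ put
\[
C_i=\{\,h\,xa_ix^{-1}\,h^{-1}: h\in K,\ x\in X_i\,\}.
\]
To apply Lemma~\ref{lem:select} we need $C_i$ to be one conjugacy class of weight $1$. We have no control over which element of $C_i$ will be selected, so we also need \emph{every} element of $C_i$ to show a letter of $X_i$.

\begin{lemma}\label{lem:class}
Let $H\le K\le N$ and $i\in I$.
\begin{itemize}
\item[(a)] $C_i$ is a conjugacy class of $K$, and $e$ takes the value $1$ on it.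
\item[(b)] The $Y$-word of every element of $C_i$ contains a letter from $X_i^{\pm1}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $x\in X_i$ we have $xa_ix^{-1}\in H\le K$, so $C_i$ is the union of the $K$-conjugacy classes of the elements $xa_ix^{-1}$, and it is nonempty because $X_i$ is. For $x,y\in X_i$,
\[
ya_iy^{-1}=(yx^{-1})(xa_ix^{-1})(yx^{-1})^{-1},\qquad yx^{-1}\in H\le K,
\]
so these classes coincide. Every element of $C_i$ is conjugate to $a_i$ in $F$, so its weight is $e(a_i)=1$.

(b) Let $r=ga_ig^{-1}$ with $g=hx$, $h\in K$, $x\in X_i$. Since $K\le N$, we have $q(g)=q(h)q(x)=s_i$, so $g$ contains a letter from $X_i^{\pm1}$. We must make sure that such a letter survives cancellation in $ga_ig^{-1}$. Remove from the end of the $Y$-word of $g$ the longest final segment consisting of letters $a_i^{\pm1}$. As the word is reduced, this segment is a power $a_i^k$, so $g=g'a_i^k$ where the $Y$-word of $g'$ does not end in $a_i^{\pm1}$. Then $r=g'a_ig'^{-1}$. The concatenation $g'\,a_i\,g'^{-1}$ is reduced, because $g'$ does not end in $a_i^{-1}$ and $g'^{-1}$ does not begin with $a_i^{-1}$; so it is the $Y$-word of $r$. Finally $q(g')=q(g)q(a_i)^{-k}=s_i$, so $g'$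 contains a letter from $X_i^{\pm1}$ by Lemma~\ref{lem:letter}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $H\le K\le N$ with $K$ free, and fix a basis $B$ of $K$. This is a single choice, which needs no axiom. For each $i\in I$, Lemmas~\ref{lem:class}(a) and~\ref{lem:select}, applied to the restriction of $e$ to $K$, show that exactly one cyclically reduced $B$-word with value in $C_i$ is positive. Let $r_i\in C_i$ be its value. By Lemma~\ref{lem:class}(b) the $Y$-word of $r_i$ contains a letter from $X_i^{\pm1}$. Let $f(i)$ be the element $x\in X_i$ such that the first of these letters is $x$ or $x^{-1}$. The condition ``$x=f(i)$'' is expressed by one formula with parameters $\mathcal X$, $(a_i)_{i\in I}$, $K$, $B$, and for each $i$ exactly one $x\in X_i$ satisfies it. By the separation axiom, $f\subseteq I\times\bigcup_iX_i$ is a set, and it is a choice function for $\mathcal X$.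

If (NS) holds, then $H\le F$ is free for every family $\mathcal X$, and the case $K=H$ gives a choice function. So (AC) holds, and Zorn's lemma follows \cite[Theorem~2.1]{Jech}.
\end{proof}

\begin{remark}\label{rem:hyp}
The inclusion $H\le K$ is used only in Lemma~\ref{lem:class}(a), and $K\le N$ only in Lemma~\ref{lem:class}(b). Dropping either one admits groups that are free for every family, with a basis that shows no choice.

Without $K\le N$, take $K=F$ with basis $Y$. The only cyclically reduced word for the class of $xa_ix^{-1}$ is $a_i$, which has no letter from $X_i^{\pm1}$.

Without the generators $xy^{-1}$, take $K_0=\langle xa_ix^{-1}:i\in I,\ x\in X_i\rangle\le N$. The listed generators form a basis: a nonempty reduced word in them has, after collecting powers, the value $\prod_k y_ka_{i_k}^{n_k}y_k^{-1}$ with $y_k\in X_{i_k}$, $n_k\ne0$ and $y_k\ne y_{k+1}$, and this is a nonempty reduced $Y$-word. For $x\neq y$ in $X_i$ the elements $xa_ix^{-1}$ and $ya_iy^{-1}$ are different one-letter words in this basis, so by Lemma~\ref{lem:conj} they are not conjugate in $K_0$, and no single class is attached to $i$.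
\end{remark}

\section{From a choice function to bases}\label{sec:converse}

To complete Theorem~\ref{thm:sharp} we must show that a choice function for the single family $\mathcal X$ makes $H$ and $N$ free. We cannot appeal to (NS), which is not available from one choice function, so we write the bases down. After a change of basis in $F$, the group $H$ is generated by part of the basis, and $N$ is the kernel of the map that kills part of the basis. For such a kernel we need the following lemma.

\begin{lemma}\label{lem:kernel}
Let $G$ be a group with basis $P\sqcup Q$, let $F(P)\le G$ denote the subgroup generated by $P$, and let $\pi\colon G\to F(P)$ be the homomorphism that fixes each $p\in P$ and sends each $t\in Q$ to $1$. Then $\ker\pi$ is free with basis $\{wtw^{-1}:w\in F(P),\ t\in Q\}$.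
\end{lemma}

\begin{proof}
Instead of checking independence word by word, we build a model of $G$ in which the kernel is free by construction. Let $L$ be the free group on the set $F(P)\times Q$, whose elements we write $[w,t]$. Each $w'\in F(P)$ permutes this set by $w'\cdot[w,t]=[w'w,t]$, and this defines an action of $F(P)$ on $L$ by automorphisms. The semidirect product $L\rtimes F(P)$ is the set of pairs $(\xi,w)$ with multiplication $(\xi,w)(\xi',w')=(\xi\,(w\cdot\xi'),\,ww')$. It is generated by the elements $([w,t],1)$ and $(1,p)$, and the projection $\rho(\xi,w)=w$ is a homomorphism with kernel $L\times\{1\}\cong L$.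

Define the homomorphism $\Phi\colon G\to L\rtimes F(P)$ by $\Phi(p)=(1,p)$ and $\Phi(t)=([1,t],1)$; then $\Phi(w)=(1,w)$ for $w\in F(P)$. Define the homomorphism $\lambda\colon L\to G$ by $\lambda([w,t])=wtw^{-1}$, and put $\Psi(\xi,w)=\lambda(\xi)\,w$. For $w'\in F(P)$ we have $\lambda(w'\cdot\xi)=w'\lambda(\xi)w'^{-1}$ for all $\xi\in L$: both sides are homomorphisms in $\xi$, and on a generator $[w,t]$ both equal $(w'w)t(w'w)^{-1}$. Hence
\[
\Psi\bigl((\xi,w)(\xi',w')\bigr)=\lambda(\xi)\;w\lambda(\xi')w^{-1}\;ww'=\Psi(\xi,w)\,\Psi(\xi',w'),
\]
so $\Psi$ is a homomorphism. On generators, $\Psi\Phi(p)=p$, $\Psi\Phi(t)=\lambda([1,t])=t$, $\Phi\Psi(1,p)=(1,p)$, and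
\[
\Phi\Psi([w,t],1)=\Phi(wtw^{-1})=(1,w)\,([1,t],1)\,(1,w^{-1})=([w,t],1).
\]
So $\Phi$ and $\Psi$ are mutually inverse isomorphisms. The homomorphisms $\rho\Phi$ and $\pi$ agree on $P\sqcup Q$, so $\ker\pi=\Psi(\ker\rho)=\lambda(L)$. As $\Psi$ is injective, $\lambda$ is an isomorphism from $L$ onto $\ker\pi$, and it carries the basis $F(P)\times Q$ to the stated set.
\end{proof}

\begin{proposition}\label{prop:bases}
Let $i\mapsto x_i\in X_i$ be a choice function for $\mathcal X$. Put $z_x=xx_i^{-1}$ for $x\in X_i$, and let
\[
P=\{x_i:i\in I\},\qquad Z=\{z_x: i\in I,\ x\in X_i\setminus\{x_i\}\},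
\]
\[
A_0=\{a_i:i\in I\},\qquad A_1=\{x_ia_ix_i^{-1}:i\in I\}.
\]
Then $P\sqcup Z\sqcup A_0$ and $P\sqcup Z\sqcup A_1$ are bases of $F$. The group $H$ is free with basis $Z\sqcup A_1$, so it is a free factor of $F$, that is, it is generated by a subset of a basis of $F$. The group $N$ is free with basis $\{wtw^{-1}:w\in F(P),\ t\in Z\sqcup A_0\}$.
\end{proposition}

\begin{proof}
Let $\delta\in\{0,1\}$. Define endomorphisms $\theta,\psi$ of $F$ that fix each $x_i$ and satisfy, for $x\in X_i\setminus\{x_i\}$,
\[
\theta(x)=xx_i^{-1},\quad \theta(a_i)=x_i^{\delta}a_ix_i^{-\delta},\qquad
\psi(x)=xx_i,\quad \psi(a_i)=x_i^{-\delta}a_ix_i^{\delta}.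
\]
Then $\psi\theta(x)=(xx_i)x_i^{-1}=x$ and $\theta\psi(x)=(xx_i^{-1})x_i=x$, while
\[
\psi\theta(a_i)=x_i^{\delta}(x_i^{-\delta}a_ix_i^{\delta})x_i^{-\delta}=a_i,\qquad
\theta\psi(a_i)=x_i^{-\delta}(x_i^{\delta}a_ix_i^{-\delta})x_i^{\delta}=a_i .
\]
So $\theta$ is an automorphism, and $\theta(Y)=P\sqcup Z\sqcup A_\delta$ is a basis of $F$.

The elements of $Z\sqcup A_1$ are among the defining generators of $H$. Conversely, for $x,y\in X_i$, and with $z_{x_i}=1$,
\[
xa_ix^{-1}=z_x\,(x_ia_ix_i^{-1})\,z_x^{-1},\qquad xy^{-1}=z_xz_y^{-1}.
\]
So $H$ is generated by the subset $Z\sqcup A_1$ of a basis of $F$, and this subset is a basis of $H$.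

For $N$ use the basis $P\sqcup Q$ with $Q=Z\sqcup A_0$. Let $\pi\colon F\to F(P)$ be as in Lemma~\ref{lem:kernel}, and let $\iota\colon F(P)\to F(\{s_i:i\in I\})$ be the isomorphism with $\iota(x_i)=s_i$. We have $q(x_i)=s_i$, $q(a_i)=1$ and $q(z_x)=s_is_i^{-1}=1$, so $q$ and $\iota\pi$ agree on $P\sqcup Q$. Hence $N=\ker q=\ker\pi$, and Lemma~\ref{lem:kernel} gives the basis.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(a) Proposition~\ref{prop:bases} gives (1)$\Rightarrow$(2) and (1)$\Rightarrow$(3). Theorem~\ref{thm:main} with $K=H$ and with $K=N$ gives (2)$\Rightarrow$(1) and (3)$\Rightarrow$(1).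

(b) Zorn's lemma implies the first statement, which is (NS). The first statement implies the second, and the second implies the third because kernels are normal subgroups. The third makes $N=\ker q$ free for every family $\mathcal X$, so by (a) it implies (AC), hence Zorn's lemma \cite[Theorem~2.1]{Jech}.

(c) Let $I=\mathcal P(S)\setminus\{\emptyset\}$ and $X_T=\{(T,x):x\in T\}$ for $T\in I$, and let $a_T$ be the copy of $T$ in the second summand of the disjoint union. Then $Y$ is the generating set in the statement, and $N$ is a normal subgroup of $F(Y)$, so it is free by hypothesis. By (a) there is a function $f$ with $f(T)\in X_T$, and the second coordinate of $f(T)$ is an element of $T$. So the family of nonempty subsets of $S$ has a choice function. Zermelo's theorem states that, in $\mathsf{ZF}$, a set with this property can be well-ordered.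
\end{proof}

\begin{thebibliography}{9}

\bibitem{Jech}
Jech, \emph{The Axiom of Choice}.

\bibitem{LIS}
\emph{Logic, Induction and Sets},
\texttt{https://github.com/ThomasEdwardForster/\allowbreak thomasedwardforster.github.io}.

\end{thebibliography}
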